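# Commutators in simple real Lie groups

## Every element is a commutator: the theorems and what they say

**Theorem 1.** Let $G$ be a simple real Lie group (by definition, connected and centerless). Then every element of $G$ is a commutator: it has the form $aba^{-1}b^{-1}$ with $a,b\in G$.

A group $G$ has *property (C)* if every element of its commutator subgroup $G'$ is a single commutator in $G$. A connected semisimple Lie group is perfect, $G'=G$, so every element is a *product* of commutators, and the question is whether one commutator always suffices. Theorem 1 says that it does when $G$ is simple and centerless. This statement is Conjecture A of the problem, whose source is the paper "On commutators in real semisimple Lie groups" (doi:10.18910/12806). The problem quotes the conclusion as known if $G$ is compact, if $G$ has a complex structure, and if $G=PSL_n(\mathbf R)$.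

The word "centerless" cannot be dropped. Suppose $aba^{-1}b^{-1}=-1$ in $SL_2(\mathbf R)$. Then $aba^{-1}=-b$, so $\operatorname{tr} b=0$, and $b$ has eigenvalues $\pm i$. Since $b$ has no real eigenvector, $x\mapsto\det(x,bx)$ is a definite quadratic form on $\mathbf R^2$. The identity $\det(x,aba^{-1}x)=\det(a^{-1}x,ba^{-1}x)$ shows that $aba^{-1}$ gives a definite form of the same sign as $b$, while $-b$ gives the opposite sign. So $-1$ is not a commutator in $SL_2(\mathbf R)\cong SU(1,1)$. More generally, the problem quotes that for $n=p+q$, $p\ge q\ge1$, the scalar $\varepsilon=\exp(2\pi i/n)\in SU(p,q)$ is not a commutator.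

So the center matters, and the theorem is best proved one level up, in a group with center. Let $\mathfrak g$ be a noncompact real Lie algebra with $\mathfrak g_{\mathbb C}$ simple. Let $\mathbf G$ be the simply connected complex algebraic group with Lie algebra $\mathfrak g_{\mathbb C}$, let $\sigma$ be the antiholomorphic involution of $\mathbf G$ defining $\mathfrak g$, and put $\tilde G=\mathbf G^\sigma$. Call $\mathfrak g$ *special* if it is one of
$$\mathfrak{su}(p,q)\ (p>q\ge1),\qquad \mathfrak{so}^*(2n)\ (n\ge3\text{ odd}),\qquad \mathrm{EIII}=\mathfrak e_{6(-14)} .$$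

**Theorem 2.** (i) If $\mathfrak g$ is not special, every noncentral element of $\tilde G$ is a commutator in $\tilde G$. Hence a connected *linear* Lie group with Lie algebra $\mathfrak g$ has property (C) if and only if each of its central elements is a commutator.

(ii) If $\mathfrak g$ is special, then for every noncentral $g\in\tilde G$ there is $z\in Z(\tilde G)$ such that $zg$ is a commutator in $\tilde G$.

**Theorem 3.** Let $n\ge2$ and $0<\alpha<\frac{2\pi}{n+1}$. The noncentral element $\mathrm{diag}(e^{i\alpha}I_n,e^{-in\alpha})$ of $SU(n,1)$ is not a commutator in $SU(n,1)$.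

Theorem 3 is a supplement and is not used for Theorem 1. It says that for $\mathfrak{su}(n,1)$, $n\ge2$, the translation by $z$ in Theorem 2(ii) cannot be omitted. For special algebras of real rank at least $2$, no claim is made here about whether $z$ can be omitted.

## Small matrices: one principal minor in $SL_2(\mathbf R)$, and a trap in $SL_3(\mathbf R)$

Take $g\in SL_2(\mathbf R)$, $g\ne\pm1$. Some $v\in\mathbf R^2$ is not an eigenvector of $g$, so $y:=\det(v,gv)\neq0$. Put $e_1=v$ and $e_2=(gv-v)/y$. Then $\det(e_1,e_2)=1$ and $ge_1=e_1+ye_2$. So $g$ is conjugate in $SL_2(\mathbf R)$ to a matrix with upper left entry $1$: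
$$\begin{pmatrix}1&x\\ y&1+xy\end{pmatrix}=\begin{pmatrix}1&0\\ y&1\end{pmatrix}\begin{pmatrix}1&x\\0&1\end{pmatrix}=u^-u .$$
Choose $b=\mathrm{diag}(t,t^{-1})$ with $t>1$. The triangular matrices $u^-b$ and $b^{-1}u$ have distinct eigenvalues, so $u^-b=n_1bn_1^{-1}$ and $b^{-1}u=n_2b^{-1}n_2^{-1}$ with $n_1$ lower and $n_2$ upper unipotent. With $B=n_1bn_1^{-1}$ and $c=n_2n_1^{-1}$,
$$u^-u=(u^-b)(b^{-1}u)=B\cdot cB^{-1}c^{-1}.$$
So every noncentral element of $SL_2(\mathbf R)$ is a commutator.

In $SL_n(\mathbf R)$ the analogue is this. If all leading principal minors of $g$ equal $1$, then $g=u^-u$ with $u^-$ lower and $u$ upper unipotent, and with $b$ diagonal, positive, with distinct entries, the same computation works. It remains to conjugate $g$ so that all minors become $1$. The natural plan is one minor at a time: the $i$-th minor is moved by conjugating with the copy of $SL_2$ in rows $i,i+1$, which leaves the other leading minors alone (we prove this below in general).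

Here is a trap. Let $g=\mathrm{diag}(2,2,\tfrac14)\in SL_3(\mathbf R)$. The $SL_2$ in rows $1,2$ commutes with $g$, so the first minor is stuck at $2$, although $g$ is not central. One must first put $g$ into general position, and the general position needed for the later minors must survive the earlier moves. The functions $\nu_\beta$ below are introduced for this bookkeeping.

## $SU(2,1)$: the minor is confined to a half-plane

Realize $SU(2,1)$ by the Hermitian form $\langle x,y\rangle=x_1\bar y_3+x_2\bar y_2+x_3\bar y_1$ on $\mathbf C^3$. Let $\Delta_1(g)=g_{11}=\langle ge_1,e_3\rangle$, and let $\Delta_2(g)$ be the upper left $2\times 2$ minor. With $J$ the matrix of the form, $g^{-1}=Jg^*J$, so $\Delta_2(g)=(g^{-1})_{33}=\overline{g_{11}}=\overline{\Delta_1(g)}$. If $\Delta_1(g)=1$, both minors are $1$, so $g=u^-u$, where $u^{\pm}\in SU(2,1)$ by uniqueness of the decomposition. Then $b=\mathrm{diag}(e^t,1,e^{-t})$, $t>0$, shows that $g$ is a commutator, as before.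

When can we conjugate $g$ to reach $\Delta_1=1$? We have $\Delta_1(hgh^{-1})=\langle gv,v'\rangle$ with $v=h^{-1}e_1$, $v'=h^{-1}e_3$. These are null vectors with $\langle v,v'\rangle=1$, and every such pair occurs (complete by a vector orthogonal to both, with its phase adjusted so that the determinant is $1$). Fix a null vector $v\ne0$ with $gv\notin\mathbf Cv$. Two orthogonal nonzero null vectors in signature $(2,1)$ are proportional, so $\tau:=\langle gv,v\rangle\neq0$. We want $v'$ null with $\langle v,v'\rangle=\langle gv,v'\rangle=1$, and in particular $v'\perp gv-v$. Now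
$$\langle gv-v,gv-v\rangle=-2\,\mathrm{Re}\,\tau .$$

* If $\mathrm{Re}\,\tau>0$, then $gv-v$ is a negative vector, its orthogonal complement is positive definite, and no $v'$ exists.
* If $\mathrm{Re}\,\tau<0$, then $(gv-v)^\perp$ has signature $(1,1)$ and contains a null vector $v'\neq0$. It is not orthogonal to $v$: otherwise it would be proportional to $v$, but $\langle v,gv-v\rangle=\bar\tau\ne0$. Rescaling gives $\langle v,v'\rangle=1=\langle gv,v'\rangle$.
* If $\mathrm{Re}\,\tau=0$, a multiple of the null vector $gv-v$ itself works, since $\langle v,gv-v\rangle=\bar\tau\neq0$.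

So the method works through $v$ exactly when $\mathrm{Re}\langle gv,v\rangle\le0$, and this can fail for *all* $v$. In coordinates where the form is $|x_1|^2+|x_2|^2-|x_3|^2$, let $g=\mathrm{diag}(e^{i\alpha},e^{i\alpha},e^{-2i\alpha})$ with $0<\alpha<\frac{2\pi}3$. For every null $v\ne0$,
$$\mathrm{Re}\langle gv,v\rangle=|v_3|^2(\cos\alpha-\cos2\alpha)=2|v_3|^2\sin\tfrac{3\alpha}2\sin\tfrac\alpha2>0 .$$
Hence no conjugate of $g$ has $\Delta_1=1$. By Theorem 3 this is not only a weakness of the method: these $g$ are not commutators in $SU(2,1)$.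

For Theorem 1 we only need elements of $PSU(2,1)$, so we may replace $g$ by $zg$ with $z^3=1$. This replaces $\tau$ by $z\tau$. The three numbers $z\tau$ sum to $0$, so one of them has real part $\le0$. *The half-plane is large enough to catch one of the central translates.* The general proof shows that this is the only obstruction, that it comes from one restricted root, and that it occurs only for special $\mathfrak g$.

## The group $\tilde G$, and the reduction to Theorem 2

**$\tilde G$ is connected, and $Z(\tilde G)=Z(\mathbf G)\cap\tilde G$.** Choose a compact form $\mathbf U_c$ of $\mathbf G$ whose conjugation commutes with $\sigma$. The polar decomposition $\mathbf G=\mathbf U_c\exp(i\mathfrak u_c)$ is unique and preserved by $\sigma$, so $\tilde G$ is homeomorphic to $\mathbf U_c^\sigma\times(\text{vector space})$. The group $\mathbf U_c^\sigma$ is the fixed group of an involution of a simply connected compact group, hence connected (Helgason, *Differential Geometry, Lie Groups and Symmetric Spaces*, Theorem VII.8.2). The Zariski closure of $\tilde G$ has a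 Lie algebra containing $\mathfrak g$, hence $\mathfrak g_{\mathbb C}$. So $\tilde G$ is Zariski dense in $\mathbf G$, and what commutes with $\tilde G$ commutes with $\mathbf G$.

**Centers of quotients.** If $D\subset Z(\tilde G)$ (a finite group), then the center of $\tilde G/D$ is the image of $Z(\tilde G)$. Indeed, if $g$ is central modulo $D$, then $h\mapsto ghg^{-1}h^{-1}$ is a continuous map from the connected group $\tilde G$ to the discrete group $D$, hence constant, equal to $1$.

**Theorem 2 implies Theorem 1.** If $G$ is compact or has a complex structure, the conclusion is among the quoted results (Goto; Pasiencier–Wang). Otherwise $\mathfrak g$ is noncompact and $\mathfrak g_{\mathbb C}$ is simple. Since $G$ is connected and centerless, $G=\mathrm{Int}(\mathfrak g)=\tilde G/Z(\tilde G)$. An element $\ne1$ of $G$ lifts to a noncentral $g\in\tilde G$, and for $z\in Z(\tilde G)$ the elements $g$ and $zg$ have the same image in $G$. By Theorem 2 some $zg$ is a commutator, hence so is the image. The identity is trivially a commutator.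

**The second sentence of Theorem 2(i) follows from the first.** Let $G_1$ be a connected linear group with Lie algebra $\mathfrak g$. The inclusion $G_1\subset GL_N(\mathbb C)$ differentiates to a representation of $\mathfrak g$, which complexifies and integrates to $\mathbf G$ because $\mathbf G$ is simply connected. Restricted to the connected group $\tilde G$ it has image $G_1$, so $G_1=\tilde G/D$ with $D$ discrete and normal, hence central. By the remark on centers, noncentral elements of $G_1$ lift to noncentral elements of $\tilde G$, which are commutators. As $G_1$ is perfect, only its central elements remain in question.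

**Compact groups (Goto).** *Every element of a compact connected semisimple Lie group $U$ is a commutator.* Let $T$ be a maximal torus and let $\dot w$ represent a Coxeter element $w=s_1\cdots s_r$ of the Weyl group. If $wx=x$ with $x\in\mathrm{Lie}\,T$, then $s_1x=s_2\cdots s_rx$. Identify $\mathrm{Lie}\,T$ with its dual by an invariant inner product. Then $x-s_1x$ is a multiple of the first simple root and $x-s_2\cdots s_rx$ is a combination of the others, so both vanish. Inductively $x$ is fixed by all $s_j$, so $x=0$. Hence the homomorphism $T\to T$, $t\mapsto\dot wt\dot w^{-1}t^{-1}$, has invertible differential $w-1$ and is surjective. So every element of $T$ is a commutator, and every element of $U$ is conjugate into $T$.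

## Restricted roots, white nodes and black nodes

Let $\theta$ be a Cartan involution, $\mathfrak g=\mathfrak k+\mathfrak p$, $\mathfrak a\subset\mathfrak p$ maximal abelian, $\mathfrak h=\mathfrak t+\mathfrak a$ a maximally split Cartan subalgebra, and $\mathbf H\subset\mathbf G$ its torus. Let $\Sigma$ be the restricted root system, that is, the nonzero $\mathfrak a$-weights of $\mathfrak g$, with root spaces $\mathfrak g_\gamma$ and multiplicities $m_\gamma=\dim\mathfrak g_\gamma$. We fix compatible positive systems: a positive root restricts to $0$ or to a positive restricted root. Put $\mathfrak n=\bigoplus_{\gamma>0}\mathfrak g_\gamma$ and $\mathfrak n^-=\theta\mathfrak n$. Let $\alpha_j$ be the simple roots, $E_j,F_j$ root vectors for $\pm\alpha_j$, $\omega_j$ the fundamental weights, and $\mathbf B,\mathbf B^-$ the opposite Borel subgroups.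

The involution $\sigma$ acts on the real span of the roots by $(\sigma\lambda)(H)=\overline{\lambda(\sigma H)}$. It acts isometrically, as $+1$ on $\mathfrak a^*$ and as $-1$ on $(i\mathfrak t)^*$. So restriction to $\mathfrak a$ is the orthogonal projection $\frac12(1+\sigma)$.

**Definition.** The node $j$ is *black* if $\alpha_j|_{\mathfrak a}=0$ and *white* otherwise. So $\sigma\alpha_j=-\alpha_j$ for black $j$.

We use the following standard facts (Satake, Araki; Helgason, Ch. X). For white $i$,
$$\sigma\alpha_i=\alpha_{i^*}+(\text{a combination of black simple roots}),$$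
where $i\mapsto i^*$ is an involution induced by a diagram automorphism. The simple restricted roots are the restrictions of the white $\alpha_i$. Two white nodes have the same restriction if and only if they lie in the same $*$-orbit. For a simple restricted root $\alpha$ let $S_\alpha$, of size $1$ or $2$, be the set of white nodes over $\alpha$. In the Satake diagram the two nodes of a set $S_\alpha$ of size $2$ are joined by an arrow.

**Examples.**

* $\mathfrak{sl}_n(\mathbf R)$: all nodes are white, $\sigma=1$ on roots, and $|S_\alpha|=1$, $m_\alpha=1$ throughout.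
* $\mathfrak{sl}_2(\mathbb H)$: type $A_3$, $\mathfrak a=\{\mathrm{diag}(t,t,-t,-t)\}$. Nodes $1,3$ are black and node $2$ is white, $\sigma\alpha_2=\alpha_1+\alpha_2+\alpha_3$, and $m_\alpha=4$.
* $\mathfrak{su}(2,1)$: type $A_2$, $\mathfrak a=\{\mathrm{diag}(t,0,-t)\}$. Both nodes are white, $\sigma\alpha_1=\alpha_2$, $S_\alpha=\{1,2\}$, and $2\alpha\in\Sigma$ is the restriction of $\alpha_1+\alpha_2$.
* $\mathfrak{su}(3,1)$: type $A_3$, $\mathfrak a=\{\mathrm{diag}(t,0,0,-t)\}$. Node $2$ is black and $S_\alpha=\{1,3\}$. The projection of $\alpha_1$ to $\mathfrak a^*$ is $\frac12(\alpha_1+\alpha_2+\alpha_3)$, so $\sigma\alpha_1=\alpha_3+\alpha_2$.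

For $i\in S_\alpha$ we get, from the projection formula,
$$\langle\omega_i|_{\mathfrak a},\alpha\rangle=\langle\omega_i,\tfrac12(\alpha_i+\sigma\alpha_i)\rangle>0,\qquad\langle\omega_i|_{\mathfrak a},\beta\rangle=0\quad\text{for simple }\beta\ne\alpha. \tag{1}$$
Indeed, $\alpha_i+\sigma\alpha_i=\alpha_i+\alpha_{i^*}+\text{black}$. If $\beta$ is the restriction of $\alpha_j$, then $j,j^*\notin S_\alpha$.

**Subgroups.** Let $\mathbf L=Z_{\mathbf G}(\mathfrak a)$. This is a connected Levi subgroup whose simple roots are the black ones. Let $\mathbf U^\pm$ be the unipotent groups with Lie algebras $\mathfrak n_{\mathbb C},\mathfrak n^-_{\mathbb C}$. For a simple restricted root $\alpha$ let $\mathbf L_\alpha=Z_{\mathbf G}(\ker\alpha\cap\mathfrak a)$, with simple roots the black ones and those of $S_\alpha$. Let $\mathbf U_\alpha^\pm\subset\mathbf U^\pm$ be the unipotent radicals of the corresponding opposite parabolics. All are $\sigma$-stable. Put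
$$L=\mathbf L^\sigma,\quad L_\alpha=\mathbf L_\alpha^\sigma,\quad N^\pm=(\mathbf U^\pm)^\sigma=\exp\mathfrak n^\pm,\quad U_\alpha^\pm=(\mathbf U_\alpha^\pm)^\sigma,\quad N_\alpha^\pm=\exp\mathfrak n_\alpha^\pm,\quad \mathfrak n_\alpha^\pm=\mathfrak g_{\pm\alpha}+\mathfrak g_{\pm2\alpha},$$
with $\mathfrak n^+=\mathfrak n$, $N=N^+$, $\mathfrak n_\alpha=\mathfrak n_\alpha^+$, $N_\alpha=N_\alpha^+$. Then $N=N_\alpha U_\alpha^+$, $N^-=U_\alpha^-N_\alpha^-$, and $L_\alpha$ normalizes $U_\alpha^\pm$.

The Lie algebra $\mathfrak l_\alpha=\mathfrak l+\mathfrak n_\alpha+\mathfrak n_\alpha^-$ is reductive, and $[\mathfrak l_\alpha,\mathfrak l_\alpha]$ has real rank one, with $\mathfrak a\cap[\mathfrak l_\alpha,\mathfrak l_\alpha]=\mathbf RH_\alpha$, where $H_\alpha\in\mathfrak a$ is dual to $\alpha$. Let $\mathfrak s_\alpha$ be its noncompact simple ideal. The compact ideals lie in $\mathfrak k$, so $H_\alpha\in\mathfrak s_\alpha$, and $\mathfrak g_{\gamma}=[H_\alpha,\mathfrak g_{\gamma}]\subset\mathfrak s_\alpha$ for $\gamma=\pm\alpha,\pm2\alpha$. Let $G_\alpha\subset L_\alpha$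 be the connected subgroup with Lie algebra $\mathfrak s_\alpha$, and let $s=s_\alpha\in G_\alpha$ be a representative of the reflection in $\alpha$. It normalizes $\mathfrak a$ and $\mathbf L$, and it interchanges $\mathfrak n_\alpha$ and $\mathfrak n_\alpha^-$.

## Generalized principal minors attached to the white nodes

For white $i$ let $V_i$ be the irreducible $\mathbf G$-module of highest weight $\omega_i$, $v_i$ a highest weight vector, and $v_i^*\in V_i^*$ with $\langle v_i,v_i^*\rangle=1$ and $v_i^*=0$ on the other weight spaces.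

**Definition.** $\Delta_i(g)=\langle gv_i,v_i^*\rangle$ for $g\in\mathbf G$.

For $SL_n$ we may take $V_i=\Lambda^i\mathbb C^n$ and $v_i=e_1\wedge\dots\wedge e_i$, so $\Delta_i$ is the leading $i\times i$ minor. For $SL_2(\mathbb H)\subset SL_4(\mathbb C)$ only $\Delta_2$ is attached to a white node. It is the determinant of the complex $2\times2$ block representing the quaternion entry $q_{11}$, so $\Delta_2=|q_{11}|^2\ge0$.

**How the subgroups act on $v_i$.** Since $F_jv_i=0$ for $j\ne i$, every weight $\neq\omega_i$ of $V_i$ is $\omega_i-\sum n_j\alpha_j$ with all $n_j\ge0$ and $n_i\ge1$. Restricting to $\mathfrak a$, we see that the $\mathfrak a$-weight space of $V_i$ for $\omega_i|_{\mathfrak a}$ is $\mathbb Cv_i$. As $\mathbf L$ commutes with $\mathfrak a$, it acts on $v_i$ by a character $\chi_i$, and $\langle lx,v_i^*\rangle=\chi_i(l)\langle x,v_i^*\rangle$ for $l\in\mathbf L$. Also $\mathbf U^+$ fixes $v_i$ and $\mathbf U^-$ fixes $v_i^*$.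

If $j\notin S_\alpha$, the same argument with $\ker\alpha\cap\mathfrak a$ in place of $\mathfrak a$ (the simple restricted roots $\ne\alpha$ are independent on it) shows that $\mathbf L_\alpha$ acts on $v_j$ and $v_j^*$ by a character, still written $\chi_j$. Hence
$$\Delta_i(u^-lu)=\chi_i(l)\ (l\in\mathbf L,\,u\in\mathbf U^+,\,u^-\in\mathbf U^-),\qquad\Delta_i(u^-lu)=\Delta_i(l)\ (l\in\mathbf L_\alpha,\,u\in\mathbf U_\alpha^+,\,u^-\in\mathbf U_\alpha^-).\tag{2}$$

**Big cell.** *We have $\mathbf U^-\mathbf L\mathbf U^+=\{\Delta_i\neq0\text{ for all white }i\}$.* By the Bruhat decomposition $\mathbf G=\bigsqcup\mathbf B^-w\mathbf B$. On $\mathbf B^-w\mathbf B$ the function $\Delta_i$ is a nonzero factor times $\langle wv_i,v_i^*\rangle$. So it is nowhere zero if $w\omega_i=\omega_i$ and identically zero otherwise. The common stabilizer of the white $\omega_i$ is generated by the black reflections, that is, it is the Weyl group of $\mathbf L$. The union of $\mathbf B^-w\mathbf B$ over these $w$ is $\mathbf U^-\mathbf L\mathbf U^+$, by the Bruhat decomposition of $\mathbf L$.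

The factorization $u^-lu$ is unique and $\sigma$ preserves the three factors, so
$$\Omega:=\{g\in\tilde G:\Delta_i(g)\ne0\text{ for all white }i\}=N^-LN .$$
The $\Delta_i$ are analytic, $\Delta_i(1)=1$ and $\tilde G$ is connected, so $\Omega$ is dense.

**Reality.** *We have $\Delta_{i^*}=\overline{\Delta_i}$ on $\tilde G$ and $\chi_{i^*}=\overline{\chi_i}$ on $L$.* The character $l\mapsto\overline{\chi_i(\sigma(l))}$ of $\mathbf L$ is holomorphic with weight $\sigma\omega_i$. For black $j$, $\langle\sigma\omega_i,\alpha_j^\vee\rangle=-\langle\omega_i,\alpha_j^\vee\rangle=0$. For white $j$, since $|\alpha_{j^*}|=|\alpha_j|$,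
$$\langle\sigma\omega_i,\alpha_j^\vee\rangle=\langle\omega_i,(\sigma\alpha_j)^\vee\rangle=\langle\omega_i,\alpha_{j^*}^\vee+\text{black coroots}\rangle=\delta_{i,j^*}.$$
So $\sigma\omega_i=\omega_{i^*}$. Characters of $\mathbf L$ are determined on $\mathbf H$, so $\overline{\chi_i\circ\sigma}=\chi_{i^*}$. On $L$ this reads $\chi_{i^*}=\overline{\chi_i}$. By (2) we get $\Delta_{i^*}=\overline{\Delta_i}$ on $\Omega$, and on $\tilde G$ by density. In particular, if $i=i^*$, then $\Delta_i$ is real on $\tilde G$ and $\chi_i$ is real on $L$.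

**Definition.** For $g=n^-yn\in\Omega$ ($n^-\in N^-$, $y\in L$, $n\in N$) and a simple restricted root $\beta$, let $\nu_\beta(g)\in\mathfrak g_\beta$ be the $\mathfrak g_\beta$-component of $\log n$.

In $SL_3(\mathbf R)$ these are the entries $n_{12}$ and $n_{23}$ of $n$. For the trapped element $\mathrm{diag}(2,2,\frac14)$ both vanish.

For $i\in S_\beta$ and $X\in\mathfrak g_{-\beta}$,
$$\langle gXv_i,v_i^*\rangle=\Delta_i(g)\,\langle[\nu_\beta(g),X]v_i,v_i^*\rangle.\tag{3}$$
Indeed, $\langle gXv_i,v_i^*\rangle=\chi_i(y)\langle nXv_i,v_i^*\rangle$. The vector $Xv_i$ has $\mathfrak a$-weight $\omega_i|_{\mathfrak a}-\beta$, and only the part of $n=\exp(\log n)$ raising it by exactly $\beta$ counts. As $\beta$ is simple, this part is $\nu_\beta(g)$. Finally $\nu_\beta(g)v_i=0$.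

For $0\ne Z\in\mathfrak g_\beta$ we have $[Z,\theta Z]=B(Z,\theta Z)H_\beta$ with $B(Z,\theta Z)\ne0$ (Knapp, *Lie Groups Beyond an Introduction*, Prop. 6.52), and $H_\beta$ acts on $v_i$ by $\langle\omega_i|_{\mathfrak a},\beta\rangle>0$, by (1). Taking $X=\theta\nu_\beta(g)$, we conclude: for $g\in\Omega$,
$$\nu_\beta(g)\ne0\iff\langle gXv_i,v_i^*\rangle\neq0\ \text{for some }X\in\mathfrak g_{-\beta}.\tag{4}$$

## If all white minors equal $1$, the element is a commutator

**Proposition 1.** If $g\in\tilde G$ and $\Delta_i(g)=1$ for all white $i$, then $g$ is a commutator in $\tilde G$.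

**Step 1.** *We show that the middle factor of $g$ lies in a compact connected semisimple group.* Write $g=u^-yu$ with $u^-\in N^-$, $y\in L$, $u\in N$. By (2), $\chi_i(y)=1$ for all white $i$. Let $\mathbf L'=[\mathbf L,\mathbf L]$. Since $\mathbf G$ is simply connected, $\mathbf H=\prod_j\alpha_j^\vee(\mathbb C^*)$, and the black factors lie in $\mathbf L'$. As $\mathbf L=\mathbf L'\mathbf H$, we have $y=l'\prod_{j\text{ white}}\alpha_j^\vee(c_j)$ with $l'\in\mathbf L'$. Applying $\chi_i$, which is trivial on $\mathbf L'$, gives $c_i=\chi_i(y)=1$. So $y\in(\mathbf L')^\sigma$.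

Let $\mathfrak m=Z_{\mathfrak k}(\mathfrak a)$. Then $\mathfrak l=\mathfrak m+\mathfrak a$, and on $\mathbf L'$ the involution $\sigma$ is the conjugation with respect to the compact real form $\mathfrak u=[\mathfrak m,\mathfrak m]$. Let $\mathbf L'=U\exp(i\mathfrak u)$ be the polar decomposition, with $U$ compact connected semisimple with Lie algebra $\mathfrak u$. Since $\sigma$ fixes the connected group $U$ pointwise, $\sigma(k\exp(iX))=k\exp(-iX)$. So a fixed element has $X=0$, and $(\mathbf L')^\sigma=U$. By Goto's theorem $y=x_1x_2x_1^{-1}x_2^{-1}$ with $x_1,x_2\in U$.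

In $SL_n(\mathbf R)$ we have $U=1$. In $SL_2(\mathbb H)$, $U$ is the group of diagonal matrices with unit quaternion entries, and Goto's theorem is needed.

**Step 2.** *We add a hyperbolic factor that will absorb the unipotent parts.* Choose $h_0\in\mathfrak a$ with $\gamma(h_0)>0$ for all $\gamma\in\Sigma^+$, and put
$$b=x_1\exp h_0,\qquad b'=x_2b^{-1}x_2^{-1}.$$
As $x_1,x_2$ centralize $\mathfrak a$, the factors $\exp(\pm h_0)$ cancel and $bb'=bx_2b^{-1}x_2^{-1}=y$. The element $x_1$ lies in a compact group and preserves each $\mathfrak g_\gamma$, so the eigenvalues of $\mathrm{Ad}\,b$ on $\mathfrak n^-$ have modulus $e^{\gamma(h_0)}$, $\gamma<0$, hence modulus $<1$. Likewise the eigenvalues of $\mathrm{Ad}\,b'$ on $\mathfrak n$ have modulus $<1$, and those of $\mathrm{Ad}\,b'^{-1}$ on $\mathfrak n$ have modulus $>1$. In particular $1-\mathrm{Ad}\,b$ is invertible on $\mathfrak n^-$, and $1-\mathrm{Ad}\,b'^{-1}$ on $\mathfrak n$, as well as on invariant subquotients.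

**Step 3.** *We absorb: for $v\in N^-$ there is $n\in N^-$ with $vb=nbn^{-1}$.* Let $C^k$ be the lower central series of $N^-$, whose terms are stable under conjugation by $b$. Suppose $v\in C^k$ and $v\equiv\exp Y$ modulo $C^{k+1}$, with $Y\in\mathrm{Lie}\,C^k$. Choose $X\in\mathrm{Lie}\,C^k$ with $Y\equiv X-\mathrm{Ad}(b)X$ modulo $\mathrm{Lie}\,C^{k+1}$. Then
$$\exp(-X)\,vb\,\exp(X)=\exp(-X)\,v\,\exp(\mathrm{Ad}(b)X)\,b\in C^{k+1}b,$$
because $C^k/C^{k+1}$ is abelian and $-X+Y+\mathrm{Ad}(b)X\equiv0$. Iterating until the series reaches $1$, we conjugate $vb$ to $b$ by an element of $N^-$. The same argument on $N$ with $b'^{-1}$ in place of $b$ applies to $u^{-1}b'^{-1}$. So there are $n_1\in N^-$, $n_2\in N$ with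
$$u^-b=n_1bn_1^{-1},\qquad u^{-1}b'^{-1}=n_2b'^{-1}n_2^{-1},\ \text{ i.e. }\ b'u=n_2b'n_2^{-1}.$$

**Step 4.** *We assemble.* With $B=n_1bn_1^{-1}$ and $c=n_2x_2n_1^{-1}$, both in $\tilde G$,
$$g=u^-bb'u=(n_1bn_1^{-1})(n_2x_2b^{-1}x_2^{-1}n_2^{-1})=B\cdot cB^{-1}c^{-1}.\qquad\blacksquare$$

## Conjugating a noncentral element into general position

**Lemma 2.** If $g\in\tilde G$ is noncentral, there is $h\in\tilde G$ with $hgh^{-1}\in\Omega$ and $\nu_\beta(hgh^{-1})\ne0$ for every simple restricted root $\beta$.

**Step 1.** *We reduce to showing that finitely many analytic functions are nonzero.* By (4) we need a common point $h$ where none of the following functions on $\tilde G$ vanishes: $h\mapsto\Delta_i(hgh^{-1})$ for white $i$; and, for each $\beta$ and one chosen $i\in S_\beta$, the vector-valued function $h\mapsto\bigl(X\mapsto\langle hgh^{-1}Xv_i,v_i^*\rangle\bigr)\in\mathrm{Hom}(\mathfrak g_{-\beta},\mathbb C)$. As $\tilde G$ is connected, it suffices that none vanishes identically. If one did vanish on the real form $\tilde G$, it would by analytic continuation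 vanish for all $h\in\mathbf G$ and all $X\in(\mathfrak g_{-\beta})_{\mathbb C}$.

**Step 2.** *The minors are not identically zero.* Suppose $\Delta_i(hgh^{-1})=0$ for all $h\in\mathbf G$. Replace $h$ by $kh$, with $k$ in the unipotent radical of $\mathbf B$. As $k^{-1}$ fixes $v_i$, we get $\langle khgh^{-1}v_i,v_i^*\rangle=0$ for all $k$. Now $v_i^*$ is a lowest weight vector of $V_i^*$, so the functionals $v_i^*\circ k$ span $V_i^*$. Hence $hgh^{-1}v_i=0$, which is absurd.

**Step 3.** *The functions belonging to $\beta$ are not identically zero; here noncentrality enters.* Let $i\in S_\beta$ and suppose $\langle g'Xv_i,v_i^*\rangle=0$ for all $g'=hgh^{-1}$, $h\in\mathbf G$, and all $X\in(\mathfrak g_{-\beta})_{\mathbb C}$. Replace $h$ by $kh$ with $k\in\mathbf U^-$. As $\mathbf U^-$ fixes $v_i^*$, we get $\langle g'k^{-1}Xv_i,v_i^*\rangle=0$. So $v_i^*\circ g'$ kills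
$$M=U(\mathfrak n^-_{\mathbb C})(\mathfrak g_{-\beta})_{\mathbb C}v_i\subset\ker v_i^*.$$

We claim $M=\ker v_i^*$. Let $\mathfrak n^-_{\rm black}$ be spanned by the negative root vectors of $\mathbf L$. The module $V_i$ is spanned by $v_i$ and words in the $F_j$ applied to $F_iv_i$, since $F_jv_i=0$ for $j\neq i$. So $V_i=\mathbb Cv_i+U(\mathfrak n^-_{\mathbb C})U(\mathfrak n^-_{\rm black})F_iv_i$. Black negative root vectors kill $v_i$ and normalize $(\mathfrak g_{-\beta})_{\mathbb C}\ni F_i$, so $U(\mathfrak n^-_{\rm black})F_iv_i\subset(\mathfrak g_{-\beta})_{\mathbb C}v_i$. Hence $V_i=\mathbb Cv_i+M$, which proves the claim.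

So $v_i^*\circ hgh^{-1}$ vanishes on $\ker v_i^*$, that is, $v_i^*\circ hgh^{-1}=\Delta_i(hgh^{-1})\,v_i^*$ for all $h$. Equivalently, each $v_i^*\circ h$ is an eigenvector of the transpose of $g$, with an eigenvalue that is continuous in $h$. The eigenvalues form a finite set and $\mathbf G$ is connected, so the eigenvalue is constant. The vectors $v_i^*\circ h$ span $V_i^*$, so $g$ is scalar on $V_i$. The kernel of $\mathbf G\to PGL(V_i)$ is a proper normal algebraic subgroup of an almost simple group, hence central. So $g\in Z(\mathbf G)\cap\tilde G=Z(\tilde G)$, a contradiction. $\blacksquare$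

## The values of one minor under rank one conjugation

Fix a simple restricted root $\alpha$. The group $L_\alpha$ consists of the real points of a connected reductive group with minimal parabolic $LN_\alpha$ and relative Weyl group $\{1,s\}$. Hence (Borel–Tits, *Groupes réductifs*, Publ. IHES 27 (1965), Thm 5.15)
$$L_\alpha=LN_\alpha\sqcup N_\alpha sLN_\alpha .$$
Multiplying by $s^{-1}$ on the left, and using $s^{-1}L=sL$ and $s^{-1}N_\alpha s=N_\alpha^-$, we get also $L_\alpha=sLN_\alpha\sqcup N_\alpha^-LN_\alpha$. For $i\in S_\alpha$ the vector $sv_i$ has $\mathfrak a$-weight $s(\omega_i|_{\mathfrak a})\ne\omega_i|_{\mathfrak a}$ by (1), so $\Delta_i=0$ on $sLN_\alpha$. Hence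
$$l\in L_\alpha,\ \Delta_i(l)\ne0\text{ for some }i\in S_\alpha\ \Longrightarrow\ l\in N_\alpha^-LN_\alpha.\tag{5}$$

For $i\in S_\alpha$ put $\Phi_i(n)=\Delta_i(ns)$, $n\in N_\alpha$. If $l'=n_1sxn_2\in L_\alpha\setminus LN_\alpha$ with $x\in L$ and $n_1,n_2\in N_\alpha$, then $n_2n^{-1}$ fixes $v_i$ and $x$ scales it, so
$$\Delta_i(nl'n^{-1})=\chi_i(x)\Phi_i(nn_1),\qquad\{\Delta_i(nl'n^{-1}):n\in N_\alpha\}=\chi_i(x)\,\Phi_i(N_\alpha).\tag{6}$$
So we must compute the set $\Phi_i(N_\alpha)$. It has two general properties.

*It is not $\{0\}$.* Since $s$ normalizes $\mathbf L$ and $\mathrm{Ad}(s)\mathfrak n_\alpha=\mathfrak n_\alpha^-$, the vector $sv_i$ is an $\mathbf L$-eigenvector killed by $\mathfrak n_\alpha^-$. Hence $V':=U(\mathfrak l_{\alpha,\mathbb C})v_i=U(\mathfrak l_{\alpha,\mathbb C})sv_i=U(\mathfrak n_{\alpha,\mathbb C})sv_i$. If $\Phi_i\equiv0$, then $v_i^*$ vanishes on the span of $N_\alpha sv_i$, which is $V'\ni v_i$, a contradiction.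

*It is stable under multiplication by $\mathbf R_{>0}$.* For $a\in\exp\mathfrak a$ we have $\Phi_i(ana^{-1})=e^{(\omega_i-s\omega_i)(\log a)}\Phi_i(n)$, and $(\omega_i-s\omega_i)|_{\mathfrak a}=\frac{2\langle\omega_i|_{\mathfrak a},\alpha\rangle}{\langle\alpha,\alpha\rangle}\alpha\neq0$.

**Lemma 3.** Let $l'\in L_\alpha\setminus LN_\alpha$, $i\in S_\alpha$, and $I=\{\Delta_i(nl'n^{-1}):n\in N_\alpha\}$.

(a) If $|S_\alpha|=1$ and $\dim N_\alpha\ge2$, then $I\supset(0,\infty)$.

(b) If $|S_\alpha|=1$ and $\dim N_\alpha=1$, then $I=\mathbf R$.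

(c) If $|S_\alpha|=2$ and $2\alpha\notin\Sigma$, then $I=\mathbf C$.

(d) If $|S_\alpha|=2$ and $2\alpha\in\Sigma$, then for a suitable choice of $i\in S_\alpha$, depending only on $\alpha$, $I=c\cdot\{\zeta\in\mathbf C:\mathrm{Re}\,\zeta\le0\}$ for some $c\in\mathbf C^*$.

All four cases contain familiar examples: $SL_2(\mathbb H)$ is in (a), $SL_n(\mathbf R)$ in (b), and $SU(2,1)$ in (d). For (c) take $\mathfrak{su}(2,2)$: in type $A_3$ all nodes are white, $\mathfrak a=\{\mathrm{diag}(t_1,t_2,-t_2,-t_1)\}$, nodes $1$ and $3$ both restrict to $\alpha=t_1-t_2$, and $2\alpha\notin\Sigma$.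

**Case (a).** *The danger is a wrong sign of a real minor; we exclude it by showing $\Delta_i\ge0$ on all of $\tilde G$.* Here $i=i^*$, so $\Delta_i$ is real. By the Bruhat decomposition $\tilde G=\bigsqcup_wN^-wLN$, with $w$ in the restricted Weyl group. We have $\Delta_i(n^-wln)=\chi_i(l)\langle wv_i,v_i^*\rangle$, and the $\mathfrak a$-weight space for $\omega_i|_{\mathfrak a}$ is $\mathbb Cv_i$. So $\Delta_i$ is nowhere zero on $N^-wLN$ if $w$ fixes $\omega_i|_{\mathfrak a}$, and identically zero otherwise. By (1) the stabilizer of $\omega_i|_{\mathfrak a}$ is generated by the $s_\beta$ with $\beta\ne\alpha$ simple.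

The set $N^-wLN$ is an orbit of $N^-\times LN$ acting on $\tilde G$. Its stabilizer at $w$ has Lie algebra $\mathfrak n^-\cap\mathrm{Ad}(w)(\mathfrak l+\mathfrak n)=\mathfrak n^-\cap\mathrm{Ad}(w)\mathfrak n$, and $\dim\tilde G=\dim N^-+\dim LN$. So the codimension of the orbit is
$$\dim(\mathfrak n^-\cap\mathrm{Ad}(w)\mathfrak n)=\sum_{\gamma>0,\ w\gamma<0}m_\gamma .$$
If $w$ is not in the stabilizer, a reduced expression $w=s_{\gamma_1}\cdots s_{\gamma_q}$ has some $\gamma_k=\alpha$, and $\gamma=s_{\gamma_q}\cdots s_{\gamma_{k+1}}\alpha$ satisfies $\gamma>0$, $w\gamma<0$. Together with $2\gamma$, if that is a root, it shows that the codimension is at least $m_\alpha+m_{2\alpha}=\dim N_\alpha\ge2$. So $Z=\{\Delta_i=0\}$ is a finite union of immersed submanifolds of codimension $\ge2$.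

*The complement of $Z$ is connected.* Put $d=\dim\tilde G$. In a coordinate ball take $p,q\notin Z$. The points $x$ of the ball for which the segment from $p$ to $x$ meets $Z$ lie in the image of $(t,z)\mapsto p+t(z-p)$, with $z\in Z$. The source has dimension $\le d-1$, so the image has measure zero. The same holds for $q$. So some $x$ in the ball gives a broken line from $p$ through $x$ to $q$ avoiding $Z$. Overlapping balls share points outside the null set $Z$, and $\tilde G$ is connected, so $\tilde G\setminus Z$ is connected.

Since $\Delta_i(1)=1$, $\Delta_i>0$ on $\tilde G\setminus Z$. Thus $I\subset[0,\infty)$. By (6) and the two general properties, $I\ne\{0\}$ and $I$ is $\mathbf R_{>0}$-stable, so $I\supset(0,\infty)$.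

**Case (b).** *Here $\Phi_i$ is linear.* The space $\mathfrak g_\alpha$ is a line and $2\alpha\notin\Sigma$. Only one root restricts to $\alpha$, but $\alpha_i$ and $\sigma\alpha_i$ both do, so $\sigma\alpha_i=\alpha_i=\alpha$, and $(\omega_i-s\omega_i)|_{\mathfrak a}=\langle\omega_i,\alpha_i^\vee\rangle\alpha=\alpha$. By weights, $\Phi_i(\exp X)=\langle Xsv_i,v_i^*\rangle$. This is a linear function on $\mathfrak g_\alpha\cong\mathbf R$; it is real because $i=i^*$, and nonzero because $\Phi_i\not\equiv0$. Its image is $\mathbf R$. Also $\chi_i(x)\in\mathbf R^*$, so $I=\mathbf R$ by (6).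

**Cases (c), (d): the rank one algebra.** *We identify $\mathfrak s_\alpha$.* It is simple of real rank one, and $E_i,E_{i^*}\in(\mathfrak g_\alpha)_{\mathbb C}\subset(\mathfrak s_\alpha)_{\mathbb C}$, so its Satake diagram has exactly two white nodes. By the list of Satake diagrams of real rank one, either $\mathfrak s_\alpha\cong\mathfrak{sl}_2(\mathbf C)$, where $2\alpha\notin\Sigma$, or $\mathfrak s_\alpha\cong\mathfrak{su}(k+1,1)$ with $k\ge1$, where the diagram is $A_{k+1}$ with white ends $i,i^*$ and $2\alpha\in\Sigma$.

**Case (c).** *Again $\Phi_i$ is linear, now with a complex coordinate.* The algebra $(\mathfrak s_\alpha)_{\mathbb C}\cong\mathfrak{sl}_2\times\mathfrak{sl}_2$ has positive roots $\alpha_i,\alpha_{i^*}$ only, so $(\mathfrak g_\alpha)_{\mathbb C}=\mathbb CE_i\oplus\mathbb CE_{i^*}$. The two lines are interchanged by $\sigma$, because $\sigma\alpha_i=\alpha_{i^*}+\text{black}$ restricts to $\alpha$. So the coordinate $\zeta$ given by $X=\zeta(X)E_i+\cdots$ maps $\mathfrak g_\alpha$ onto $\mathbf C$. The nodes $i,i^*$ are joined neither to each other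 nor to black nodes. Hence $V'=\mathbb Cv_i\oplus\mathbb CF_iv_i$ and $E_{i^*}$ acts on it by $0$. By weights $sv_i\in\mathbb CF_iv_i$. So $\Phi_i(\exp X)=\zeta(X)\langle E_isv_i,v_i^*\rangle$. It is not identically $0$, hence has image $\mathbf C$, and $I=\chi_i(x)\mathbf C=\mathbf C$.

**Case (d).** *We compute with the Hermitian form, as for $SU(2,1)$.* As an $(\mathfrak s_\alpha)_{\mathbb C}=\mathfrak{sl}_{k+2}$-module, $V'$ is irreducible with highest weight the fundamental weight of an end node (the other ideals of $[\mathfrak l_\alpha,\mathfrak l_\alpha]_{\mathbb C}$ kill $V'$, and the center acts by scalars). So $V'$ is the standard module or its dual. Choose $i\in S_\alpha$ such that it is the standard one. The connected group $G_\alpha$ preserves a Hermitian form $\langle\ ,\ \rangle$ on $V'$, linear in the first variable, of signature $(k+1,1)$.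

Elements of $\mathfrak a\cap\mathfrak s_\alpha$ are skew for the form and have real eigenvalues, so weight spaces of weights $\lambda,\mu$ are orthogonal unless $\lambda+\mu=0$. The weights of $\mathfrak a\cap\mathfrak s_\alpha$ are $\lambda_0\ne0$ (vector $v=v_i$), $-\lambda_0$ (vector $v_-=sv_i$), and $0$ with a $k$-dimensional space $W$. So $v,v_-$ are null, $W$ is orthogonal to both, and $\kappa:=\langle v,v_-\rangle\ne0$ by nondegeneracy. The span of $v,v_-$ has signature $(1,1)$, so $W$ is positive definite. Moreover $v_i^*(x)=\langle x,v_-\rangle/\kappa$ on $V'$.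

The weights of $\mathfrak g_\alpha,\mathfrak g_{2\alpha}$ are $\lambda_0,2\lambda_0$. So $X\in\mathfrak g_\alpha$ maps $v_-\mapsto w\in W$, $W\to\mathbb Cv$, $v\mapsto0$. Skewness, $\langle Xw',v_-\rangle=-\langle w',w\rangle$, gives $Xw'=-\kappa^{-1}\langle w',w\rangle v$. And $Y\in\mathfrak g_{2\alpha}$ maps $v_-\mapsto c'v$ and kills $W$ and $v$. Skewness, $\langle Yv_-,v_-\rangle+\langle v_-,Yv_-\rangle=0$, says $c'\kappa\in i\mathbf R$. Conversely, every $w\in W$ and every $c'$ with $c'\kappa\in i\mathbf R$ occur: the operators so defined are skew, of trace $0$, and of the right weight. (For $X$ the only pairing that is not obviously zero is $\langle Xv_-,w'\rangle+\langle v_-,Xw'\rangle=\langle w,w'\rangle-\bar\kappa^{-1}\langle w,w'\rangle\bar\kappa=0$.) Therefore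
$$\exp(X+Y)v_-=v_-+w+\Bigl(c'-\frac{\langle w,w\rangle}{2\kappa}\Bigr)v,\qquad\Phi_i(\exp(X+Y))=\kappa^{-1}\bigl(c'\kappa-\tfrac12\langle w,w\rangle\bigr).$$
Here $c'\kappa$ is an arbitrary imaginary number and, since $k\ge1$, $\langle w,w\rangle$ is an arbitrary number $\ge0$, independently. So $\Phi_i(N_\alpha)=\kappa^{-1}\{\mathrm{Re}\,\zeta\le0\}$, and (6) gives the claim with $c=\chi_i(x)\kappa^{-1}$. $\blacksquare$

## The half-plane case and the centers of the special groups

*We now determine when case (d) occurs and check that the center is then large enough.* In case (d), $\Sigma$ is non-reduced, hence of type $BC_r$, and $\alpha$ is its unique simple root with $2\alpha\in\Sigma$. By the classification (Helgason, Ch. X, Table VI), $\Sigma$ is non-reduced only for $\mathfrak{su}(p,q)$ $(p>q)$, $\mathfrak{sp}(p,q)$ $(p>q)$, $\mathfrak{so}^*(2n)$ ($n$ odd), EIII and FII. For $\mathfrak{sp}(p,q)$ and FII the Satake diagram has no arrows, so $|S_\alpha|=1$. So (d) occurs exactly for special $\mathfrak g$, and for one root, with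
$$S_\alpha=\{q,p\}\ (\text{type }A_{p+q-1}),\qquad S_\alpha=\{\text{the two spin nodes}\}\ (\text{type }D_n),\qquad S_\alpha=\{1,6\}\ (\text{type }E_6).$$

In each case $\omega_i$ ($i\in S_\alpha$) is not in the root lattice. For $A_{p+q-1}$ this holds because the classes of $\omega_q$ and $\omega_p$ are $q$ and $p$ modulo $p+q$, and $0<q<p<p+q$. For $D_n$ ($n$ odd) and $E_6$ the classes have order $4$ and $3$. Hence $\omega_i$ is nontrivial on $Z(\mathbf G)$.

Moreover $Z(\mathbf G)\subset\tilde G$. Special $\mathfrak g$ have a compact Cartan subalgebra $\mathfrak t_c$. The finite group $Z(\mathbf G)$ lies in the complex torus with Lie algebra $\mathfrak t_{c,\mathbb C}$. Its elements have finite order, so they lie in the maximal compact subgroup of that torus, which is $\exp\mathfrak t_c\subset\tilde G$. Hence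
$$\omega_i(Z(\tilde G))=\mu_m\quad\text{(the $m$-th roots of unity) for some }m\ge2.\tag{7}$$

## Proof of Theorem 2: one minor at a time

Let $g\in\tilde G$ be noncentral. Order the simple restricted roots $\beta_1,\dots,\beta_r$, with the root of type (d) first if there is one. By Lemma 2, after conjugation we may take $g_0=g\in\Omega$ with all $\nu_\beta(g_0)\ne0$. Multiplication by $z\in Z(\tilde G)\subset L$ multiplies $\Delta_i$ by $\omega_i(z)$ and leaves $\nu_\beta$ unchanged. We construct $g_1,\dots,g_r$, each conjugate in $\tilde G$ to $zg$ for one fixed $z\in Z(\tilde G)$ (with $z=1$ if there is no root of type (d)), such that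
$$g_t\in\Omega,\qquad\Delta_i(g_t)=1\ \ (i\in S_{\beta_1}\cup\dots\cup S_{\beta_t}),\qquad\nu_\beta(g_t)\ne0\ \ (\beta=\beta_{t+1},\dots,\beta_r).\tag{8}$$
Then all white minors of $g_r$ are $1$, so $g_r$, and hence $zg$, is a commutator by Proposition 1.

Now suppose $g_t$ is given. Let $\alpha=\beta_{t+1}$ and $i\in S_\alpha$ (the $i$ of Lemma 3(d) in case (d)).

**Step 1.** *We isolate the rank one part of $g_t$ and see that conjugation by $G_\alpha$ moves only the minors over $\alpha$.* Write $g_t=n^-yn$, $n=n_\alpha u$, $n^-=u^-n_\alpha^-$, with $n_\alpha\in N_\alpha$, $n_\alpha^-\in N_\alpha^-$, $u\in U_\alpha^+$, $u^-\in U_\alpha^-$. So $g_t=u^-lu$ with $l=n_\alpha^-yn_\alpha\in L_\alpha$. For $k\in G_\alpha$,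
$$kg_tk^{-1}=(ku^-k^{-1})(klk^{-1})(kuk^{-1}),$$
and the outer factors stay in $U_\alpha^\mp$. By (2) we get $\Delta_i(kg_tk^{-1})=\Delta_i(klk^{-1})$ for $i\in S_\alpha$. For $j\notin S_\alpha$, $\mathbf L_\alpha$ acts on $v_j$ by a character, so $\Delta_j(kg_tk^{-1})=\chi_j(klk^{-1})=\chi_j(l)=\Delta_j(g_t)$. Thus
$$\Delta_j(kg_tk^{-1})=\Delta_j(g_t)\ (j\notin S_\alpha),\qquad\Delta_i(kg_tk^{-1})=\Delta_i(klk^{-1})\ (i\in S_\alpha).\tag{9}$$

**Step 2.** *We show that $l$ is not stuck: some $k\in G_\alpha$ has $klk^{-1}v_i\notin\mathbb Cv_i$.* Otherwise $l$ stabilizes every line $k^{-1}\mathbb Cv_i$, in particular $\mathbb Csv_i$. The groups $N_\alpha^-$ and $L$ stabilize $\mathbb Csv_i$, so $n_\alpha=y^{-1}(n_\alpha^-)^{-1}l$ does too, and $n_\alpha sv_i=sv_i$ because $n_\alpha$ is unipotent. So $\exp W:=s^{-1}n_\alpha s\in N_\alpha^-$ fixes $v_i$, whence $Wv_i=0$, as $W$ is nilpotent.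

The $\mathfrak g_\alpha$-components of $\log n_\alpha$ and of $\log n=\log(n_\alpha u)$ agree: $\log u$ has no $\mathfrak g_\alpha$-component, and brackets only produce sums of at least two positive roots, while $\alpha$ is simple. So the component $W_{-\alpha}=\mathrm{Ad}(s^{-1})\nu_\alpha(g_t)$ of $W$ is nonzero by (8). Comparing $\mathfrak a$-weights in $Wv_i=W_{-\alpha}v_i+W_{-2\alpha}v_i=0$ gives $W_{-\alpha}v_i=0$. Also $\theta W_{-\alpha}\in\mathfrak g_\alpha$ kills $v_i$. So $[\theta W_{-\alpha},W_{-\alpha}]v_i=0$. But this bracket is a nonzero multiple of $H_\alpha$, which acts on $v_i$ by the nonzero scalar $\langle\omega_i|_{\mathfrak a},\alpha\rangle$, a contradiction.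

**Step 3.** *We express the remaining $\nu_\beta$ after conjugation by an analytic function, so that general position can be kept.* For simple $\beta\neq\alpha$ let $\varphi_\beta(k)$ be the $\mathfrak g_\beta$-component of $\mathrm{Ad}(k)\log u$, an analytic function on $G_\alpha$. If $kg_tk^{-1}\in\Omega$, then $\Delta_i(klk^{-1})\ne0$ by (9), so $klk^{-1}\in N_\alpha^-LN_\alpha$ by (5). Hence the $N$-part of $kg_tk^{-1}$ is $n'\cdot kuk^{-1}$ with $n'\in N_\alpha$. Now $\log n'\in\mathfrak n_\alpha$ has no $\mathfrak g_\beta$-component, and brackets do not contribute to the simple root $\beta$. So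
$$\nu_\beta(kg_tk^{-1})=\varphi_\beta(k)\quad\text{whenever }kg_tk^{-1}\in\Omega;\qquad\text{in particular }\varphi_\beta(1)=\nu_\beta(g_t).\tag{10}$$
Moreover
$$\varphi_\beta(nk)=\varphi_\beta(k)\qquad(n\in N_\alpha),\tag{11}$$
because $\mathrm{Ad}(n)-1$ raises $\mathfrak a$-weights by positive multiples of $\alpha$, $\mathrm{Ad}(k)\log u\in\mathfrak n$, and $\beta-m\alpha$ is not a root for $m\ge1$.

**Step 4.** *We choose $k$.* The component of $klk^{-1}v_i$ in $\ker v_i^*$ is an analytic function of $k$ in the connected group $G_\alpha$, not identically zero by Step 2. For $\beta=\beta_{t+2},\dots,\beta_r$ we have $\varphi_\beta(1)=\nu_\beta(g_t)\neq0$. So there is $k\in G_\alpha$ with $klk^{-1}v_i\notin\mathbb Cv_i$ and $\varphi_\beta(k)\neq0$ for all these $\beta$. Put $l'=klk^{-1}$. As $LN_\alpha$ stabilizes $\mathbb Cv_i$, $l'\in L_\alpha\setminus LN_\alpha$, and Lemma 3 applies.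

**Step 5.** *We choose $n\in N_\alpha$ and, in case (d), the central translation.* In cases (a), (b), (c) there is $n\in N_\alpha$ with $\Delta_i(nl'n^{-1})=1$. In case (d) we have $t=0$. Replace $g_0$ by $zg_0$ with $z\in Z(\tilde G)$. This replaces $l'$ by $zl'$, does not change $u$ or $\varphi_\beta$, and turns the set of values into $\omega_i(z)\,c\,\{\mathrm{Re}\,\zeta\le0\}$. This set contains $1$ if and only if $\mathrm{Re}(\omega_i(z)^{-1}c^{-1})\le0$. By (7) the numbers $\omega_i(z)^{-1}$ run over $\mu_m$ with $m\ge2$, whose sum is $0$. So the real parts of the numbers $\eta c^{-1}$, $\eta\in\mu_m$, sum to $0$, and some $z$ satisfies the inequality. Fix it, and choose $n\in N_\alpha$ with $\Delta_i(n\,zl'\,n^{-1})=1$.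

**Step 6.** *We check (8) for $g_{t+1}=(nk)g_t(nk)^{-1}$* (with $g_0$ replaced by $zg_0$ in case (d)). As $nk\in G_\alpha$, (9) gives $\Delta_i(g_{t+1})=1$. If $i^*\ne i$, then $\Delta_{i^*}(g_{t+1})=\overline{\Delta_i(g_{t+1})}=1$ as well. For $j\notin S_\alpha$ the nonzero values $\Delta_j$ are unchanged by the conjugation. So $g_{t+1}\in\Omega$ and the earlier normalizations persist (in case (d) there are none yet, since $t=0$). By (10) and (11), $\nu_\beta(g_{t+1})=\varphi_\beta(nk)=\varphi_\beta(k)\ne0$ for the remaining $\beta$. This proves (8).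

A translation $z\ne1$ is used only in case (d), that is, only for special $\mathfrak g$. This proves Theorem 2, and with it Theorem 1. $\blacksquare$

## Noncentral elements of $SU(n,1)$ that are not commutators

We prove Theorem 3. Let $\langle\ ,\ \rangle$ be the invariant form of signature $(n,1)$, $\lambda=e^{i\alpha}$, $e$ the negative basis vector, and $g=\mathrm{diag}(\lambda I_n,\lambda^{-n})$. It is noncentral, because $\lambda^{n+1}\ne1$. From now on $\alpha$ is this angle, and no roots appear. We use the following elementary facts about an isometry $b$.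

* Isotropic subspaces have dimension $\le1$: a plane meets the positive definite hyperplane $e^\perp$ nontrivially.
* Generalized eigenspaces $E_\mu,E_{\mu'}$ of $b$ are orthogonal unless $\bar\mu\mu'=1$. Indeed $\langle(b-\mu)x,y\rangle=\langle x,(b^{-1}-\bar\mu)y\rangle$, and $b^{-1}-\bar\mu$ is invertible on $E_{\mu'}$ if $\bar\mu\mu'\ne1$.
* The orthogonal complement of a negative vector is positive definite. So the complement of a nondegenerate subspace containing a nonzero isotropic vector is positive definite, since that subspace contains a negative vector. The complement of an isotropic line is positive semidefinite, since a negative vector in it would be orthogonal to an isotropic vector.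

A unimodular eigenvalue is *of positive (negative) type* if the form is positive (negative) definite on its eigenspace. Then $b$ preserves the orthogonal complement of the eigenspace, and the eigenspace equals the generalized eigenspace.

**Step 1.** *We turn the commutator equation into a rank one perturbation.* Suppose $g=aba^{-1}b^{-1}$ with $a,b\in SU(n,1)$. Let $P$ be the orthogonal projection on $\mathbb Ce$. Then $g=\lambda r$ with
$$r=1+(e^{i\psi}-1)P,\qquad\psi=2\pi-(n+1)\alpha\in(0,2\pi),$$
since $\lambda^{-n-1}=e^{i\psi}$. From $aba^{-1}=gb=\lambda rb$ we get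
$$b'':=rb=\lambda^{-1}aba^{-1}.$$
So $b''$ is on one hand a rank one perturbation of $b$, and on the other hand its spectrum is that of $b$ rotated by $-\alpha$. We compare the two descriptions through $R(z)=\det(z-b'')/\det(z-b)$.

**Step 2.** *We compute $R$ from the perturbation.* Since $z-b''=(z-b)-(e^{i\psi}-1)Pb$, the rank one determinant formula gives $R(z)=1-(e^{i\psi}-1)\frac{\langle b(z-b)^{-1}e,e\rangle}{\langle e,e\rangle}$. Using $b(z-b)^{-1}=-\frac12+\frac12(z+b)(z-b)^{-1}$, $\frac12(e^{i\psi}+1)=e^{i\psi/2}\cos\frac\psi2$ and $\frac12(e^{i\psi}-1)=ie^{i\psi/2}\sin\frac\psi2$, we get for $z=e^{i\theta}$ and $h(\theta):=e^{-i\psi/2}R(e^{i\theta})$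
$$h(\theta)=\cos\tfrac\psi2-\sin\tfrac\psi2\cdot\frac{i\,\langle(z+b)(z-b)^{-1}e,e\rangle}{\langle e,e\rangle}.\tag{12}$$
Note that $\sin\frac\psi2>0$. If $e^{i\theta_j}$ is an eigenvalue of $b$ with nondegenerate eigenspace, let $e_j$ be the component of $e$ in it and $w_j=\langle e_j,e_j\rangle/\langle e,e\rangle$. Since $\frac{e^{i\theta}+e^{i\theta_j}}{e^{i\theta}-e^{i\theta_j}}=-i\cot\frac{\theta-\theta_j}2$, it contributes $-\sin\frac\psi2\,w_j\cot\frac{\theta-\theta_j}2$ to $h$. As $\langle e,e\rangle<0$, we have $w_j\le0$ for positive type and $w_j\ge0$ for negative type. From $b=r^{-1}b''$ we get in the same way, with $-\psi$ for $\psi$,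
$$\frac1h=\cos\tfrac\psi2+\sin\tfrac\psi2\cdot\frac{i\,\langle(z+b'')(z-b'')^{-1}e,e\rangle}{\langle e,e\rangle},\tag{13}$$
where such an eigenvalue $e^{i\theta_j''}$ of $b''$ contributes $+\sin\frac\psi2\,w_j''\cot\frac{\theta-\theta_j''}2$, with the same sign rule for $w_j''$.

**Step 3.** *We compute $R$ from the spectra.* Let $X$ be the multiset of arguments, modulo $2\pi$ and with algebraic multiplicity, of the unimodular eigenvalues of $b$. That of $b''$ is $X-\alpha$. A unimodular eigenvalue $e^{i\theta_j}$ contributes to $R$ the factor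
$$\frac{e^{i\theta}-e^{i(\theta_j-\alpha)}}{e^{i\theta}-e^{i\theta_j}}=e^{-i\alpha/2}\,\frac{\sin\frac{\theta-\theta_j+\alpha}2}{\sin\frac{\theta-\theta_j}2}.$$
Eigenvalues off the circle come in pairs $\rho^{\pm1}e^{i\varphi}$, $\rho>1$, and a pair contributes $e^{-i\alpha}\frac{2\cos(\theta-\varphi+\alpha)-\rho-\rho^{-1}}{2\cos(\theta-\varphi)-\rho-\rho^{-1}}$, which is $e^{-i\alpha}$ times a positive number. So the total phase is $e^{-i(n+1)\alpha/2}$. As $e^{-i\psi/2}=-e^{i(n+1)\alpha/2}$,
$$h=-u,\qquad u(\theta)=(\text{positive})\cdot\prod_{\theta_j\in X}\frac{\sin\frac{\theta-\theta_j+\alpha}2}{\sin\frac{\theta-\theta_j}2}.\tag{14}$$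
A factor is negative exactly when $\theta_j\in(\theta,\theta+\alpha)$ modulo $2\pi$. So, off zeros and poles, $u(\theta)<0$ if and only if $\#\bigl(X\cap(\theta,\theta+\alpha)\bigr)$ is odd.

**Step 4.** *We find a gap in $X$ and read off types at its ends.* There is at most one pair off the circle and $n\ge2$, so $1\le\#X\le n+1$. Since $(n+1)\alpha<2\pi$, there are cyclically consecutive distinct points $c,d$ of $X$ (or $c=d$ if $X$ has only one distinct point) such that the open arc from $c$ counterclockwise to $d$ has length $>\alpha$ and contains no point of $X$.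

(I) The point $c+\alpha$ lies in the gap, so $c+\alpha\notin X$ and $u$ has a pole at $c$ of order $\mathrm{mult}_X(c)$. For $\theta$ just to the right of $c$ the interval $(\theta,\theta+\alpha)$ lies in the gap, so $u>0$ there. If $c$ is a simple eigenvalue with nondegenerate eigenline, then $h=-u\to-\infty$ as $\theta\downarrow c$. As the other contributions to (12) are bounded near $c$, this forces $w_c>0$, and $c$ is of negative type.

(II) The point $d-\alpha$ lies in the gap, so $d-\alpha\notin X$ and $u$ has a zero at $d-\alpha$ of order $\mathrm{mult}_X(d)$. If $\mathrm{mult}_X(d)=1$, then for $\theta$ just to the right of $d-\alpha$ the interval $(\theta,\theta+\alpha)$ contains $d$ and no other point of $X$, so $u<0$. If moreover $d-\alpha$ is a simple eigenvalue of $b''$ with nondegenerate eigenline, then $1/h\to+\infty$ as $\theta\downarrow d-\alpha$, so $w''>0$ in (13), and $d-\alpha$ is of negative type for $b''$. As $b''=\lambda^{-1}aba^{-1}$ and $a$ is an isometry, $d$ is of negative type for $b$.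

It remains to exclude all possibilities for $b$.

**Case A: $b$ is semisimple with unimodular spectrum.** Then $b$ and $b''$ have orthogonal eigenbases, so by (12) and (13) both $h$ and $1/h$ have only simple poles. Hence $\mathrm{mult}_X(c)=\mathrm{mult}_X(d)=1$, and the eigenlines are nondegenerate. By (I) and (II), $c$ and $d$ are both of negative type. Two distinct ones would give two orthogonal negative vectors, so $c=d$. Then $X=\{c\}$ with multiplicity one and $n+1=1$, a contradiction.

**Case B: $b$ has an eigenvalue off the unit circle.** Then there is one pair $\rho^{\pm1}e^{i\varphi}$. The generalized eigenspaces of the two members are isotropic, hence lines, and their span is nondegenerate. The orthogonal complement of the span is positive definite of dimension $n-1\ge1$, so $b$ is diagonalizable there with unimodular eigenvalues of positive type. These give all of $X$. So the poles of $h$ on the circle are simple, $\mathrm{mult}_X(c)=1$, and (I) says that $c$ is of negative type, a contradiction.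

**Case C: $b$ is not semisimple and has unimodular spectrum.** Let $\beta_0$ be an eigenvalue with a nontrivial Jordan block. Its generalized eigenspace is nondegenerate, and on it $b=\beta_0e^{iS}$ with $S$ nilpotent and self-adjoint for the form. Let $S^\ell=0\ne S^{\ell-1}$, $\ell\ge2$. If $2k\ge\ell$, the image of $S^k$ is isotropic, since $\langle S^kx,S^ky\rangle=\langle S^{2k}x,y\rangle=0$, and it has dimension $\ge\ell-k$. Taking $k=\lceil\ell/2\rceil$ we get $\lfloor\ell/2\rfloor\le1$, so $\ell\le3$. The generalized eigenspace contains the nonzero isotropic image of $S^{\ell-1}$, so its complement is positive definite. All other eigenvalues are therefore of positive type and give simple poles. The same holds for $b''$, with $\lambda^{-1}\beta_0$ in place of $\beta_0$.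

If $c\ne\arg\beta_0$, then the pole at $c$ is simple, $\mathrm{mult}_X(c)=1$, and (I) makes the positive type eigenvalue $c$ negative, a contradiction. So $c=\arg\beta_0$. Likewise (II) gives $d=\arg\beta_0$. Hence $X$ consists of $\arg\beta_0$ with multiplicity $n+1$, and $b=\beta_0e^{iS}$ on the whole space. The pole order $n+1$ of $u$ at $c$ is at most the order $\ell\le3$ of the pole of $(z-b)^{-1}$. As $n\ge2$, we get $n=2$ and $\ell=3$.

With $\vartheta=\theta-\arg\beta_0$ we have $(z+b)(z-b)^{-1}=-i\cot\frac{\vartheta-S}2$. The singular part of $\cot\frac{\vartheta-S}2$ is $2(\vartheta-S)^{-1}=2(\vartheta^{-1}+S\vartheta^{-2}+S^2\vartheta^{-3})$. So by (12) the leading term of $h$ at $\vartheta=0$ is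
$$-2\sin\tfrac\psi2\cdot\frac{\langle S^2e,e\rangle}{\langle e,e\rangle}\,\vartheta^{-3},\qquad\langle S^2e,e\rangle=\langle Se,Se\rangle\ne0,$$
nonzero because the pole has order exactly $3$. Now $Se\in\mathrm{Im}\,S=(\ker S)^\perp$, and $\ker S$ contains the isotropic line $\mathrm{Im}\,S^2$, whose orthogonal complement is positive semidefinite. So $\langle Se,Se\rangle>0$. As $\langle e,e\rangle<0$, the coefficient of $\vartheta^{-3}$ is positive, so $h\to+\infty$, i.e. $u\to-\infty$, as $\vartheta\downarrow0$. This contradicts $u>0$ just to the right of $c$, which was shown in (I) without any assumption on multiplicity.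

All cases are impossible, so $g$ is not a commutator in $SU(n,1)$. $\blacksquare$
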